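# Cyclic peripheral spectra of positive semigroups

## 1. Averaging a positive semigroup against trigonometric polynomials

Let $(T(t))_{t\ge 0}$ be a strongly continuous semigroup of positive operators on a complex Banach lattice $E\ne\{0\}$, with generator $A$ and growth bound $\omega_0$. Fix $\beta\in\mathbb R$ and $\mu>\max(0,\omega_0)$. A *trigonometric polynomial* is a finite sum $h(\theta)=\sum_n c_ne^{in\theta}$ with $c_n\in\mathbb C$. To each such $h$ we attach the operator
$$\Psi(h)x=\int_0^\infty \mu e^{-\mu t}\,h(-\beta t)\,T(t)x\,dt ,\qquad x\in E. \tag{1}$$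

The map $\Psi$ is linear and has two properties.

First, if $h\ge 0$ on $\mathbb R$, then $\Psi(h)$ is a positive operator, since it averages positive operators with nonnegative weights.

Second, the resolvent $R(\lambda,A)=(\lambda-A)^{-1}$ is the Laplace transform of the semigroup for $\operatorname{Re}\lambda>\omega_0$, so
$$\Psi(e^{in\theta})=\mu R(\mu+in\beta,A),\qquad n\in\mathbb Z. \tag{2}$$

Thus one order-preserving linear map contains the resolvent at all the points $\mu+in\beta$. Recall the spectral mapping theorem for resolvents: for a closed operator $A$ and $\lambda_0\in\rho(A)$,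
$$\sigma(R(\lambda_0,A))\setminus\{0\}=\{(\lambda_0-z)^{-1}: z\in\sigma(A)\}.$$
Since $\mu/(\mu+in\beta-z)=1$ means $z=in\beta$, we get
$$in\beta\in\sigma(A)\iff 1\in\sigma\big(\Psi(e^{in\theta})\big). \tag{3}$$

Here is what the map is for. Write $s(A)=\sup\{\operatorname{Re}\lambda:\lambda\in\sigma(A)\}$ for the spectral bound.

**Definition.** The *peripheral spectrum* of $A$ is $\sigma_{\rm per}(A)=\{\lambda\in\sigma(A):\operatorname{Re}\lambda=s(A)\}$, and the *peripheral point spectrum* $\sigma_{\rm pnt,per}(A)$ is the set of eigenvalues of $A$ with real part $s(A)$. A set $M\subseteq\mathbb C$ is *imaginary additively cyclic* if $\alpha+i\beta\in M$ with $\alpha,\beta\in\mathbb R$ implies $\alpha+in\beta\in M$ for all $n\in\mathbb Z$.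

For example, $i\mathbb Z$, $\{0\}$ and $i\mathbb Z\cup i\sqrt2\,\mathbb Z$ are cyclic in this sense, while $\{-i,0,i\}$ is not, because $2i$ is missing. Taking $n=0$, a nonempty cyclic $\sigma_{\rm per}(A)$ must contain $s(A)$.

Is $\sigma_{\rm per}(A)$ imaginary additively cyclic for every positive semigroup? The problem comes from "A Markov Operator And A Markov Semigroup On C(K) With Non-Cyclic Peripheral Point Spectrum". Under certain additional assumptions the answer is known to be yes (Arendt et al., ed. R. Nagel, *One-Parameter Semigroups of Positive Operators*, Section C-III, Theorem 2.10 and Corollary 2.12). On the other hand, there are positive semigroups for which $\sigma_{\rm pnt,per}(A)$ is not cyclic. So a proof cannot simply manufacture an eigenvector for $in\beta$ from an eigenvector for $i\beta$. The answer for the full peripheral spectrum is nevertheless yes, with no growth or regularity assumption.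

**Theorem B.** If $A$ generates a positive $C_0$-semigroup on a complex Banach lattice $E$, then $\sigma_{\rm per}(A)$ is imaginary additively cyclic.

By (3), after normalizing to $s(A)=0$, we must show: if $1$ lies in the spectrum of $\Psi(e^{i\theta})$, then it lies in the spectrum of $\Psi(e^{in\theta})$ for every $n$. The plan is to carry the spectral value $1$ from one trigonometric polynomial to another. Only the order property of the map is used, so we isolate it. Write $\mathcal L(E)$ for the bounded operators on $E$, $r(U)$ for the spectral radius, and $U\ge0$ if $U$ is positive.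

**Theorem A.** Let $(R_n)_{n\in\mathbb Z}\subset\mathcal L(E)$ satisfy

* (P) if $h=\sum_n c_ne^{in\theta}$ is a trigonometric polynomial with $h\ge0$ on $\mathbb R$, then $\sum_nc_nR_n\ge0$;
* $r(R_0)\le1$;
* there are $x_m\in E$, $\|x_m\|=1$, with $\|R_1x_m-x_m\|\to0$.

Then $1\in\sigma(R_n)$ for all $n\in\mathbb Z$.

The same argument gives some supplements.

**Theorem C.**

1. Let $A$ be a linear operator on $E$, not necessarily densely defined, with $(\omega,\infty)\subset\rho(A)$ and $R(\lambda,A)\ge0$ for $\lambda>\omega$, and with $s(A)\in\mathbb R$. Then $\sigma_{\rm per}(A)$ is imaginary additively cyclic.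
2. If $T\ge0$ on $E$, $r=r(T)$ and $r\lambda\in\sigma(T)$ with $|\lambda|=1$, then $r\lambda^n\in\sigma(T)$ for all $n\in\mathbb Z$.
3. If $A$ is as in Theorem B, $s(A)>-\infty$ and $\sigma_{\rm per}(A)$ is bounded, then $\sigma_{\rm per}(A)\subseteq\{s(A)\}$.
4. A set $\Sigma\subseteq\mathbb C$ is the peripheral spectrum of the generator of some positive $C_0$-semigroup on some Banach lattice if and only if $\Sigma=\emptyset$ or $\Sigma=a+iB$ with $a\in\mathbb R$ and $B\subseteq\mathbb R$ nonempty, closed, with $\mathbb ZB\subseteq B$.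

## 2. Modulus, positive operators and band projections

**The modulus.** A complex Banach lattice is $E=E_{\mathbb R}+iE_{\mathbb R}$ with $E_{\mathbb R}$ a real Banach lattice, modulus $|z|=\sup_{\alpha\in\mathbb R}\operatorname{Re}(e^{i\alpha}z)$ and norm $\|z\|=\||z|\|$. In function spaces this is the usual pointwise modulus. We need the fact that finitely many angles almost suffice. For even $N\ge4$ put $s_N(z)=\sup_{0\le k<N}\operatorname{Re}(e^{2\pi ik/N}z)$. Then
$$\cos(\pi/N)\,|z|\le s_N(z)\le|z|. \tag{4}$$
The right inequality is clear. For the left one, the regular $N$-gon with vertices $e^{2\pi ik/N}$ contains the disc of radius $\cos(\pi/N)$. Hence each $e^{i\alpha}$ is $a\,e^{2\pi ik/N}+b\,e^{2\pi i(k+1)/N}$ for some $k$, with $a,b\ge0$ and $a+b\le1/\cos(\pi/N)$. As $N$ is even, $s_N(z)\ge|\operatorname{Re}z|\ge0$, so $\operatorname{Re}(e^{i\alpha}z)\le(a+b)s_N(z)\le s_N(z)/\cos(\pi/N)$. Take the supremum over $\alpha$.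

Consequently, if $J$ is a lattice homomorphism between real Banach lattices, extended complex-linearly, then $|Jz|=J|z|$. Indeed $Js_N(z)=s_N(Jz)$, so (4) gives $\cos(\pi/N)J|z|\le|Jz|$ and $\cos(\pi/N)|Jz|\le J|z|$; let $N\to\infty$.

**Real and positive operators.** An operator is *real* if it maps the real part of the lattice into itself, and *positive* if it maps the positive cone into itself; positive operators are real. If $U\ge0$, then $\operatorname{Re}(e^{i\alpha}Uz)=U\operatorname{Re}(e^{i\alpha}z)\le U|z|$, hence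
$$|Uz|\le U|z|. \tag{5}$$

**The spectral radius of a positive operator is in its spectrum.** Let $U\ge0$ and $r=r(U)$. The Neumann series and (5) give $|R(\lambda,U)x|\le R(|\lambda|,U)|x|$ for $|\lambda|>r$, so $\|R(\lambda,U)\|\le\|R(|\lambda|,U)\|$. If $r\in\rho(U)$, the right-hand side stays bounded as $|\lambda|\downarrow r$. But some $\lambda_0\in\sigma(U)$ has $|\lambda_0|=r$, and $\|R(\lambda,U)\|\ge1/|\lambda-\lambda_0|$ blows up as $\lambda\to\lambda_0$ radially. So $r\in\sigma(U)$.

**Band projections.** A Banach lattice $G$ is *Dedekind complete* if every nonempty order bounded set in $G_{\mathbb R}$ that is bounded above has a supremum; dual Banach lattices have this property. In that case every band $B$ (an ideal closed under existing suprema) is the range of a *band projection* $P$: $P^2=P$, $0\le P\le I$, and the kernel of $P$ is the set of elements disjoint from $B$. Conversely, every linear $P$ with $P^2=P$ and $0\le P\le I$ is a band projection. On $L^2(0,1)$ the operators of multiplication by $1_S$, $S$ measurable, are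 band projections. By contrast $C[-1,1]$ has only the trivial ones: a band projection $P$ has $p=P1$ with $p\wedge(1-p)=0$, so $p$ is continuous with values in $\{0,1\}$, hence constant.

Band projections commute with the modulus. By (5), $|Pz|\le P|z|$ and $|(I-P)z|\le(I-P)|z|$, while
$$|z|\le|Pz|+|(I-P)z|\le P|z|+(I-P)|z|=|z|,$$
so equality holds throughout and
$$|Pz|=P|z|. \tag{6}$$

**A limit principle.** Invertible operators form an open set. So if $U_j\to U$ in operator norm and $1\in\sigma(U_j)$ for all $j$, then $1\in\sigma(U)$.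

## 3. Matrices, rotations, and scalars with property (P)

**Matrices.** Let $E=\mathbb C^d$ and $e^{tA}\ge0$ for all $t\ge0$. Off the diagonal, $a_{ij}=\lim_{t\downarrow0}t^{-1}(e^{tA})_{ij}\ge0$, so $A+c\ge0$ for large $c$. Shift so that $s(A)=0$, and let $i\beta\in\sigma(A)$. By Section 2, $r(A+c)\in\sigma(A+c)$, so $r(A+c)-c$ is a real eigenvalue of $A$ and is therefore $\le0$. Hence $|c+i\beta|\le r(A+c)\le c$, which forces $\beta=0$. So $\sigma_{\rm per}(A)=\{s(A)\}$, and cyclicity is trivial in finite dimensions.

**Rotations.** On $L^2(\mathbb T)$, $\mathbb T=\mathbb R/2\pi\mathbb Z$, let $T(t)f(\theta)=f(\theta+t)$. In the basis $(e^{ik\theta})$ the generator is diagonal with entries $ik$, so $\sigma(A)=\sigma_{\rm per}(A)=i\mathbb Z$. With $\beta=1$, $\Psi(e^{in\theta})$ multiplies $e^{ik\theta}$ by $\mu/(\mu+in-ik)$, which equals $1$ for $k=n$.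

**Scalars.** Let $E=\mathbb C$, let numbers $R_n$ satisfy (P) with $R_0\le1$ and $R_1=1$, and put $\Psi(h)=\sum_nc_nR_n$. We claim $R_n=1$ for all $n$. Real-valued $h$ have $\Psi(h)\in\mathbb R$, since $h$ is a constant minus a nonnegative polynomial. So $1=R_1=\Psi(\cos\theta)+i\Psi(\sin\theta)$ gives $\Psi(\cos\theta)=1$, and $\Psi(1-\cos\theta)\ge0$ gives $R_0\ge1$. Hence $R_0=1$ and $\Psi(1-\cos\theta)=0$. From $|\sin nx|\le|n||\sin x|$ we have
$$0\le1-\cos n\theta=2\sin^2\tfrac{n\theta}2\le n^2(1-\cos\theta), \tag{7}$$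
and for $\varepsilon>0$, from $|s|\le\varepsilon+\frac{s^2}{4\varepsilon}$ and $\sin^2n\theta\le n^2\sin^2\theta\le2n^2(1-\cos\theta)$,
$$|\sin n\theta|\le\varepsilon+\frac{n^2}{2\varepsilon}(1-\cos\theta). \tag{8}$$
By (7), $\Psi(1-\cos n\theta)=0$; by (8), $|\Psi(\sin n\theta)|\le\varepsilon$ for every $\varepsilon>0$. So $R_n=\Psi(\cos n\theta)+i\Psi(\sin n\theta)=1$. Section 6 tries to do the same with operators.

## 4. Theorem A implies Theorem B

If $s(A)=-\infty$, then $\sigma_{\rm per}(A)=\emptyset$ and there is nothing to show. Otherwise replace $T(t)$ by $e^{-s(A)t}T(t)$, which is again positive; so assume $s(A)=0$. Let $i\beta\in\sigma(A)$, fix $\mu>\max(0,\omega_0)$, and put $R_n=\mu R(\mu+in\beta,A)$. We check the hypotheses of Theorem A.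

**Property (P).** By (2), $\sum_nc_nR_n=\Psi(h)$, and (1) shows $\Psi(h)\ge0$ if $h\ge0$.

The two remaining checks use only that $A$ is closed, that $\sigma(A)\subseteq\{\operatorname{Re}z\le0\}$, that $i\beta\in\sigma(A)$ and that $\mu>0$.

**Spectral radius.** We have $\sigma(R_0)\setminus\{0\}=\{\mu/(\mu-z):z\in\sigma(A)\}$, and $|\mu-z|\ge\mu$ because $\operatorname{Re}z\le0$. So $r(R_0)\le1$.

**Approximate eigenvectors.** The point $\lambda_m=i\beta+\frac1m$ is in $\rho(A)$ and $\|R(\lambda_m,A)\|\ge1/\operatorname{dist}(\lambda_m,\sigma(A))\ge m$. Choose $\|y_m\|=1$ with $\|R(\lambda_m,A)y_m\|\ge m/2$, and let $x_m=R(\lambda_m,A)y_m/\|R(\lambda_m,A)y_m\|$. Then $\|(\lambda_m-A)x_m\|\le2/m$, so $\|(i\beta-A)x_m\|\le3/m$, and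
$$R_1x_m-x_m=R(\mu+i\beta,A)\big[\mu-(\mu+i\beta-A)\big]x_m=-R(\mu+i\beta,A)(i\beta-A)x_m\to0.$$

Theorem A gives $1\in\sigma(\mu R(\mu+in\beta,A))$ for all $n$, and the equivalence (3) turns this into $in\beta\in\sigma(A)$. This proves Theorem B once Theorem A is proved.

## 5. An exact eigenvector with its phase removed

From here on, $(R_n)$ and $(x_m)$ are as in Theorem A.

**Step 1: a larger lattice.** *Purpose: turn $(x_m)$ into a true fixed vector $f$, in a lattice where $f$ has a phase operator.* We want an operator $M$ with $|Mx|=|x|$ for all $x$ and $M|f|=f$. Such an $M$ need not exist on a given lattice. Take $f(x)=x$ in $C[-1,1]$. If $|Mg|=|g|$ for all $g$, then $M(g-g(x)1)$ vanishes at $x$, so $M$ is multiplication by $M1$; then $M|f|=f$ forces $M1$ to be $\operatorname{sign}x$ off $0$, which is not continuous. Dedekind completeness removes this obstacle, so we pass to a bidual.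

Let $F=\ell^\infty(E)/c_0(E)$, the bounded sequences modulo null sequences. It is the complexification of the Banach lattice $F_{\mathbb R}=\ell^\infty(E_{\mathbb R})/c_0(E_{\mathbb R})$. The quotient map is a lattice homomorphism, so by Section 2 $|[x_m]|=[|x_m|]$, and the norm is $\limsup\|x_m\|$. Let $G$ be the complexification of $G_{\mathbb R}=(F_{\mathbb R})''$. As a dual Banach lattice, $G_{\mathbb R}$ is Dedekind complete. The canonical embedding of $F_{\mathbb R}$ into its bidual is an isometric lattice homomorphism, so $F$ is a closed sublattice of $G$ with the same modulus.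

Every $U\in\mathcal L(E)$ is uniquely $U=U_1+iU_2$ with $U_1,U_2$ real: for $x\in E_{\mathbb R}$, $U_1x=\operatorname{Re}Ux$ and $U_2x=\operatorname{Im}Ux$. A real operator $V$ induces $\hat V[x_m]=[Vx_m]$ on $F_{\mathbb R}$ and the second adjoint $\hat V''$ on $G_{\mathbb R}$. Put $\hat U=\hat U_1+i\hat U_2$ on $F$ and $\tilde U=\hat U_1''+i\hat U_2''$ on $G$. Both $V\mapsto\hat V$ and $W\mapsto W''$ are linear, multiplicative and unital, so $U\mapsto\tilde U$ is a unital homomorphism of complex algebras $\mathcal L(E)\to\mathcal L(G)$. It sends inverses to inverses; hence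
$$\sigma(\tilde U)\subseteq\sigma(U),\qquad r(\tilde U)\le r(U). \tag{9}$$
Moreover $\tilde U|_F=\hat U$, and $U\ge0$ implies $\tilde U\ge0$.

Put $f=[x_m]\in F\subseteq G$. Then $\|f\|=1$ and $\tilde R_1f=[R_1x_m]=[x_m]=f$. Let $w=|f|$, so $w\ge0$ and $w\ne0$.

**Step 2: step functions and the phase operator.** *Purpose: approximate a vector $z$ by $|z|$ multiplied by a step function of phases, and build $M$.*

**Lemma 1.** Let $0\ne z\in G$. For each $j\in\mathbb N$ there are finitely many pairwise disjoint band projections $P^j_k$ on $G$ and numbers $|\zeta^j_k|=1$ with $\sum_kP^j_k|z|=|z|$ and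
$$\Big|z-\sum_k\zeta^j_kP^j_k|z|\Big|\le\tfrac1j|z|. \tag{10}$$
They can be chosen so that $Q=\sum_kP^j_k$ is the same band projection for all $j$, all the $P^j_k$ commute, and $P^j_kP^i_l\ne0$ implies $|\zeta^j_k-\zeta^i_l|\le\frac1i+\frac1j$.

**Proof.** Let $v=|z|$ and let $I_v$ be the principal ideal of $G_{\mathbb R}$ generated by $v$, normed by the gauge of $[-v,v]$. It is an AM-space with unit $v$, so by Kakutani's theorem it is lattice isomorphic to some $C(K,\mathbb R)$, $K$ compact Hausdorff, with $v\mapsto1$. An ideal of a Dedekind complete lattice is Dedekind complete, so $K$ is extremally disconnected and its clopen sets form a base.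

*Moduli agree.* Let $u\in I_v+iI_v$ correspond to $\tilde u\in C(K,\mathbb C)$. The element $|u|=\sup_\alpha\operatorname{Re}(e^{i\alpha}u)$, formed in $G_{\mathbb R}$, satisfies $|u|\le|\operatorname{Re}u|+|\operatorname{Im}u|$, so it lies in $I_v$ and is also the supremum in $I_v$. In $C(K,\mathbb R)$ the supremum of the functions $\operatorname{Re}(e^{i\alpha}\tilde u)$ is their pointwise supremum $|\tilde u|$, since that function is continuous. So $|u|$ corresponds to $|\tilde u|$. As $\operatorname{Re}z,\operatorname{Im}z\in I_v$, this applies to $z$, and $|\tilde z|=1$ on $K$.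

*Projections.* For clopen $U\subseteq K$ let $v_U\in I_v$ correspond to $1_U$, and let $P_U$ be the band projection onto the band $B_U$ generated by $v_U$. Since $v=v_U+v_{K\setminus U}$ with disjoint summands, $P_Uv=v_U$. Next, $P_UP_V=P_{U\cap V}$. A product of band projections is the band projection onto the intersection of the ranges, so we need $B_U\cap B_V=B_{U\cap V}$. The inclusion $\supseteq$ is clear. Conversely, let $0\le x\in B_U\cap B_V$ be disjoint from $v_{U\cap V}=v_U\wedge v_V$. Then $x\wedge v_U$ lies in $B_V$ and is disjoint from $v_V$, so it is $0$; thus $x\in B_U$ is disjoint from $v_U$ and $x=0$. Hence $B_U\cap B_V$ has no nonzero part outside $B_{U\cap V}$.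

For a clopen partition $(U_k)$ of $K$, the $P_{U_k}$ are therefore pairwise disjoint and $Q'=\sum_kP_{U_k}$ satisfies $Q'^2=Q'\ge0$ and $I-Q'=\prod_k(I-P_{U_k})\ge0$. So $Q'$ is a band projection. It satisfies $P_KQ'=Q'$, so its range lies in $B_K$; and $Q'v=\sum_kv_{U_k}=v$, so its range contains $B_K$. Thus $Q'=P_K$, whatever the partition.

*Phases.* Fix $j$. Each $a\in K$ has a clopen neighborhood on which $|\tilde z-\tilde z(a)|\le1/j$. By compactness finitely many cover $K$; making them disjoint and dropping empty sets, we get a partition into nonempty clopen $U^j_k$ and $|\zeta^j_k|=1$ with $|\tilde z-\zeta^j_k|\le1/j$ on $U^j_k$. Let $P^j_k=P_{U^j_k}$. Then $z-\sum_k\zeta^j_kP^j_kv$ corresponds to $\tilde z-\sum_k\zeta^j_k1_{U^j_k}$, which has modulus $\le1/j$; this is (10). All these projections commute, and $Q=P_K$. If $P^j_kP^i_l\ne0$, then $U^j_k\cap U^i_l$ contains a point $a$, and $|\zeta^j_k-\zeta^i_l|\le|\zeta^j_k-\tilde z(a)|+|\tilde z(a)-\zeta^i_l|\le\frac1j+\frac1i$. $\square$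

*The operator $M$.* Apply Lemma 1 to $z=f$, $|z|=w$. Put $P_0=I-Q$, so $P_0w=0$, and
$$M_j=P_0+\sum_k\zeta^j_kP^j_k .$$
The projections $P_0,P^j_1,P^j_2,\dots$ are pairwise disjoint with sum $I$. By (6), each of them satisfies $P|M_jx|=|PM_jx|=|Px|=P|x|$; summing, $|M_jx|=|x|$. The inverse of $M_j$ is $P_0+\sum_k\overline{\zeta^j_k}P^j_k$. Since
$$M_j-M_i=\sum_{k,l}(\zeta^j_k-\zeta^i_l)P^j_kP^i_l ,$$
Lemma 1 and (6) give $|(M_j-M_i)x|\le(\frac1i+\frac1j)|x|$, and likewise for the inverses. So $M_j\to M$ and $M_j^{-1}\to M^{-1}$ in operator norm, for some invertible $M$. By (10) and $P_0w=0$, $|M_jw-f|\le\frac1jw$, so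
$$Mw=f.$$

**Step 3: the calculus $\Phi$.** *Purpose: conjugate by powers of $M$, so that the fixed vector becomes positive, without losing property (P).* Put
$$S_n=M^{-n}\tilde R_nM^n,\qquad \Phi(h)=\sum_nc_nS_n\quad\text{for }h=\sum_nc_ne^{in\theta}.$$
$\Phi$ is linear, $\Phi(1)=S_0=\tilde R_0\ge0$ (use (P) with $h=1$), and $r(S_0)\le r(R_0)\le1$ by (9). Also
$$S_1w=M^{-1}\tilde R_1f=M^{-1}f=w. \tag{11}$$

*(i) If $h\ge0$, then $\Phi(h)\ge0$.* Fix $j$ and write $M_j=\sum_{k\ge0}\zeta_kP_k$ with $\zeta_0=1$, the $P_k$ pairwise disjoint with sum $I$. Write $\overline{\zeta_k}\zeta_l=e^{i\psi_{kl}}$. Since $M_j^n=\sum_k\zeta_k^nP_k$ for all $n\in\mathbb Z$,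
$$\sum_nc_nM_j^{-n}\tilde R_nM_j^n=\sum_{k,l}P_k\Big(\sum_nc_ne^{in\psi_{kl}}R_n\Big)^{\!\sim}P_l .$$
The bracket is the operator that (P) attaches to the translate $h(\cdot+\psi_{kl})\ge0$. It is positive on $E$, so its lift is positive on $G$, and the whole sum is $\ge0$. Let $j\to\infty$; positive operators form a norm closed set. This step is the reason why property (P) is asked for all polynomials: the phases only translate $h$.

*(ii) If $h$ is real-valued, then $\Phi(h)$ is real.* For a constant $c\ge\max(0,\max h)$, $\Phi(h)=cS_0-\Phi(c-h)$ is a difference of positive operators.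

*(iii) If $|h|\le1$ on $\mathbb R$, then $|\Phi(h)x|\le S_0|x|$ for all $x\in G$.* First let $x\ge0$. By (ii), $\operatorname{Re}(e^{i\alpha}\Phi(h)x)=\Phi(\operatorname{Re}(e^{i\alpha}h))x$, and by (i) applied to $1-\operatorname{Re}(e^{i\alpha}h)\ge0$ this is $\le S_0x$. Take the supremum over $\alpha$. For real $x$ write $x=x^+-x^-$ to get $|\Phi(h)x|\le S_0x^++S_0x^-=S_0|x|$. Now let $x\ne0$ be complex and $\eta>0$. By Lemma 1 for $z=x$ there are pairwise disjoint band projections $P_k$ and $|\zeta_k|=1$ with $\sum_kP_k|x|=|x|$ such that $y=x-\sum_k\zeta_kP_k|x|$ satisfies $|y|\le\eta|x|$. Then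
$$|\Phi(h)x|\le\sum_kS_0P_k|x|+|\Phi(h)\operatorname{Re}y|+|\Phi(h)\operatorname{Im}y|\le(1+2\eta)S_0|x| .$$
Let $\eta\to0$.

Two consequences. By induction, $|h|\le1$ implies $|\Phi(h)^px|\le S_0^p|x|$, so $\|\Phi(h)^p\|\le\|S_0^p\|$ and
$$|h|\le1\ \text{on }\mathbb R\quad\Longrightarrow\quad r(\Phi(h))\le r(S_0)\le1. \tag{12}$$
Applying (iii) to $h/\|h\|_\infty$, where $\|h\|_\infty=\max_{\mathbb R}|h|$,
$$\|\Phi(h)\|\le\|h\|_\infty\,\|S_0\|. \tag{13}$$

Since $S_n$ is similar to $\tilde R_n$ and $\sigma(\tilde R_n)\subseteq\sigma(R_n)$, Theorem A is reduced to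
$$1\in\sigma(S_n)\quad\text{for all }n\in\mathbb Z. \tag{14}$$

## 6. Invariant modulus, and a semigroup whose modulus is not invariant

The natural attempt at (14) is to copy the scalar computation of Section 3 and show $S_nw=w$. By (11), $w=S_1w=\Phi(\cos\theta)w+i\Phi(\sin\theta)w$ with real operators and real $w$, so
$$\Phi(\cos\theta)w=w,\qquad S_0w-w=\Phi(1-\cos\theta)w\ge0. \tag{15}$$
Suppose that $S_0w=w$. Then $\Phi(1-\cos\theta)w=0$. By (7) and (i), $0\le\Phi(1-\cos n\theta)w\le n^2\Phi(1-\cos\theta)w=0$, so $\Phi(\cos n\theta)w=w$. By (8), $\pm\Phi(\sin n\theta)w\le\varepsilon w$ for every $\varepsilon>0$, so $\Phi(\sin n\theta)w=0$. Hence $S_nw=w$ and (14) holds, with eigenvector $w$ for every $n$.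

The argument stops at exactly one place: (15) gives only $S_0w\ge w$, and nothing forces equality. For an operator the inequality $r(S_0)\le1$ is much weaker than the scalar bound $R_0\le1$. Here is an example.

On $E=L^2(\mathbb T)\times\mathbb C$ let $\ell(f)=\frac1{2\pi}\int_{\mathbb T}f(\theta)(1+\cos2\theta)\,d\theta$, a positive functional, and
$$T(t)(f,c)=\Big(f(\cdot+t),\ c+\int_0^t\ell(f(\cdot+s))\,ds\Big).$$
The second component of $T(t)T(r)(f,c)$ is $c+\int_0^r\ell(f(\cdot+s))ds+\int_0^t\ell(f(\cdot+r+s))ds$, which is that of $T(t+r)(f,c)$. So this is a positive $C_0$-semigroup. Its generator is $A(f,c)=(f',\ell(f))$ with $f\in H^1(\mathbb T)$. For $\lambda\notin i\mathbb Z$ the equation $(\lambda-A)(f,c)=(g,d)$ is solved uniquely by $f=(\lambda-\frac{d}{d\theta})^{-1}g$ and $c=(d+\ell(f))/\lambda$. Each $in$ is an eigenvalue, with eigenvector $(e^{in\theta},\ell(e^{in\theta})/(in))$ for $n\ne0$ and $(0,1)$ for $n=0$. So $\sigma(A)=i\mathbb Z$ and $s(A)=0$.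

Here $\ell(1)=1$, $\ell(e^{i\theta})=0$ and $\ell(e^{2i\theta})=\frac12$. Hence $z=(e^{i\theta},0)$ satisfies $Az=iz$, while $w=|z|=(1,0)$ gives $T(t)w=(1,t)$. With $\beta=1$, $R_0w=\int_0^\infty\mu e^{-\mu t}(1,t)\,dt=(1,\frac1\mu)$, which is $\ge w$ but not equal to $w$. No enlargement of $E$ is needed in this example: $E$ is Dedekind complete, and $M$ is multiplication by $e^{i\theta}$ on the first component and the identity on the second. Then $M^2w=(e^{2i\theta},0)$ and $AM^2w=(2ie^{2i\theta},\frac12)\ne2iM^2w$, so $S_2w\ne w$. Yet $2i\in\sigma(A)$, with the different eigenvector $(e^{2i\theta},-\frac i4)$. Enlarging $w$ to a fixed vector does not help either: $A(f,c)=0$ means that $f$ is constant with $\ell(f)=0$, so $f=0$, and no vector $(0,c)$ dominates $(1,0)$.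

So we stop looking for vectors and work with the spectrum of $\Phi(h)$ as $h$ moves.

## 7. Transporting the spectral value 1 along discs of polynomials

The following lemma moves the statement $1\in\sigma(\Phi(h))$ from one $h$ to another.

**Lemma 2.** Let $h_0,h_1$ be trigonometric polynomials with $|h_0|+|h_1-h_0|\le1$ on $\mathbb R$. If $1\in\sigma(\Phi(h_0))$, then $1\in\sigma(\Phi(h_1))$.

The hypothesis leaves no freedom at points where $|h_0(\theta)|=1$: there $h_1(\theta)=h_0(\theta)$. So starting from $h_0=1$ (that is, from $S_0$) or from $h_0=e^{i\theta}$ (that is, from $S_1$), the lemma gives nothing. We need a starting polynomial that has modulus $1$ at as few points as possible, and the right choice is below.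

**Step 4: a starting point with room.** *Purpose: find $k$ with $1\in\sigma(\Phi(k))$ and $|k|<1$ off $2\pi\mathbb Z$.* Let
$$k(\theta)=\frac{1+\cos\theta}2\in[0,1].$$
By (15), $\Phi(k)w=\frac12(S_0w+w)\ge w$. Since $\Phi(k)\ge0$, iteration gives $\Phi(k)^pw\ge w$, so $\|\Phi(k)^p\|\ge1$ for all $p$ and $r(\Phi(k))\ge1$. By (12), $r(\Phi(k))=1$. The spectral radius of a positive operator is in its spectrum, hence
$$1\in\sigma(\Phi(k)). \tag{16}$$
Only the inequality $S_0w\ge w$ was used, so the obstacle of Section 6 does not matter here.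

**Step 5: proof of Lemma 2.** *Purpose: express $1\in\sigma(\Phi(h_0+z(h_1-h_0)))$ as equality in an upper bound for a subharmonic function of $z$, so that equality at $z=0$ spreads to the whole disc.*

Put $B(z)=\Phi(h_0)+z\,\Phi(h_1-h_0)=\Phi(h_0+z(h_1-h_0))$. For $|z|\le1$, $|h_0+z(h_1-h_0)|\le1$ by hypothesis, so $r(B(z))\le1$ by (12). The number $r(B(z))$ alone would not say which point of the unit circle is in the spectrum. To single out the point $1$, let $D=\{|z|<1\}$ and
$$H(z)=(2-B(z))^{-1},\qquad r(H(z))=\frac1{\operatorname{dist}(2,\sigma(B(z)))}.$$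
$H$ is analytic on $D$. As $\sigma(B(z))$ is a compact subset of the closed unit disc, and $1$ is the only point of that disc at distance at most $1$ from $2$, we have
$$\tfrac13\le r(H(z))\le1,\qquad r(H(z))=1\iff1\in\sigma(B(z)). \tag{17}$$

Let $u(z)=\log r(H(z))$ and $u_p(z)=2^{-p}\log\|H(z)^{2^p}\|$ for $p\ge0$. By (17), $-\log3\le u\le0$ on $D$.

*$u$ is upper semicontinuous and satisfies the sub-mean value inequality.* Each $u_p$ is continuous. By submultiplicativity, $\|H^{2^{p+1}}\|\le\|H^{2^p}\|^2$, so $u_{p+1}\le u_p$, and $u_p\downarrow u$ by the spectral radius formula. An infimum of continuous functions is upper semicontinuous. Now let $z_0\in D$ and let $\rho>0$ be such that the closed disc of radius $\rho$ about $z_0$ lies in $D$. By Hahn–Banach there is a functional $\varphi$ on $\mathcal L(G)$ with $\|\varphi\|=1$ and $\varphi(H(z_0)^{2^p})=\|H(z_0)^{2^p}\|$. The scalar function $g(z)=\varphi(H(z)^{2^p})$ is analytic and $g(z_0)\ne0$, so $\log|g|$ satisfies the sub-mean value inequality at $z_0$: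
$$\log\|H(z_0)^{2^p}\|=\log|g(z_0)|\le\frac1{2\pi}\int_0^{2\pi}\log|g(z_0+\rho e^{it})|\,dt\le\frac1{2\pi}\int_0^{2\pi}\log\|H(z_0+\rho e^{it})^{2^p}\|\,dt .$$
Divide by $2^p$ and let $p\to\infty$; by monotone convergence,
$$u(z_0)\le\frac1{2\pi}\int_0^{2\pi}u(z_0+\rho e^{it})\,dt. \tag{18}$$

*The set where $u=0$.* Let $Z=\{z\in D:u(z)=0\}=\{z\in D:u(z)\ge0\}$. It is closed in $D$ because $u$ is upper semicontinuous. It contains $0$, because $1\in\sigma(\Phi(h_0))=\sigma(B(0))$. Let $z_0\in Z$. By (18), on every small circle about $z_0$ the function $u\le0$ has mean $\ge0$, so $u=0$ almost everywhere on that circle. Hence $Z$ is dense in each such circle, so dense in a disc about $z_0$, and being closed in $D$ it contains that disc. So $Z$ is open, closed and nonempty in the connected set $D$, and $Z=D$.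

Thus $1\in\sigma(B(z))$ for all $|z|<1$. As $z\uparrow1$, $B(z)\to B(1)=\Phi(h_1)$ in norm, and the limit principle of Section 2 gives $1\in\sigma(\Phi(h_1))$. $\square$

## 8. From $(1+\cos\theta)/2$ to $e^{in\theta}$

We cannot apply Lemma 2 directly with $h_0=k$ and a polynomial close to $e^{in\theta}$. Where $k=\frac12$, it requires $|h_1-\frac12|\le\frac12$, which keeps $h_1(\theta)$ away from every point of the unit circle except $1$. So we first make the starting polynomial small away from $\theta=0$, and then jump.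

**Step 6: sharpening.** *Purpose: show $1\in\sigma(\Phi(k^m))$ for all $m\ge1$.* For $m=1$ this is (16). For the induction step take $h_0=k^m$, $h_1=k^{m+1}$. Since $0\le k\le1$,
$$|h_0|+|h_1-h_0|=2k^m-k^{m+1}=k^m(2-k)\le k(2-k)=1-(1-k)^2\le1 ,$$
and Lemma 2 applies.

**Step 7: the jump.** *Purpose: reach $S_n=\Phi(e^{in\theta})$ up to a small error.* Fix $n\in\mathbb Z$ and let
$$h_m=k^m+(1-k^m)e^{in\theta}.$$
Then $|k^m|+|h_m-k^m|=k^m+(1-k^m)=1$. Lemma 2, started at $k^m$ by Step 6, gives
$$1\in\sigma(\Phi(h_m))\qquad\text{for all }m\ge1.$$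
The error is $h_m-e^{in\theta}=k^m(1-e^{in\theta})$: the factor $k^m$ is small away from $\theta\in2\pi\mathbb Z$, and the factor $1-e^{in\theta}$ is small near $2\pi\mathbb Z$. Quantitatively, put $s=\sin^2(\theta/2)$. Then $k=\cos^2(\theta/2)=1-s\le e^{-s}$ and $|1-e^{in\theta}|=2|\sin(n\theta/2)|\le2|n|\sqrt s$, so
$$k^m|1-e^{in\theta}|\le2|n|\,\sqrt s\,e^{-ms}\le\frac{2|n|}{\sqrt{2em}},$$
because $se^{-2ms}$ is largest at $s=\frac1{2m}$. By (13),
$$\|\Phi(h_m)-S_n\|\le\|S_0\|\,\frac{2|n|}{\sqrt{2em}}\to0\qquad(m\to\infty).$$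
By the limit principle $1\in\sigma(S_n)$. This is (14), so Theorem A is proved, and with Section 4 also Theorem B. $\blacksquare$

## 9. Resolvent positive operators, single operators, bounded peripheral spectra

**Proof of Theorem C(1).** An example of the hypothesis: on $C[0,1]\times\mathbb C$ let $A(f,c)=(f',0)$ with $f\in C^1[0,1]$, $f(1)=0$. Then $R(\lambda,A)(g,d)=\big(\int_x^1e^{-\lambda(y-x)}g(y)\,dy,\ d/\lambda\big)$ is positive for $\lambda>0$, $\sigma(A)=\{0\}$, and the domain is not dense.

In general, translate so that $s(A)=0$; then $\{\operatorname{Re}\lambda>0\}\subset\rho(A)$. Let $i\beta\in\sigma(A)$, choose $\mu>\omega'>\max(\omega,0)$ and put $R_n=\mu R(\mu+in\beta,A)$. The spectral radius and approximate eigenvector checks of Section 4 apply as they stand. *What has to be replaced is the proof of (P), since there is no semigroup.* We represent the resolvent weakly as a Laplace transform.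

Let $x\in E_+$, $\varphi\in E'_+$ and $g(\lambda)=\langle\varphi,R(\lambda,A)x\rangle$, analytic for $\operatorname{Re}\lambda>0$. For real $\lambda>\max(\omega,0)$,
$$(-1)^jg^{(j)}(\lambda)=j!\,\langle\varphi,R(\lambda,A)^{j+1}x\rangle\ge0,\qquad j=0,1,2,\dots$$
So $\lambda\mapsto g(\omega'+\lambda)$ is completely monotone on $(0,\infty)$, and Bernstein's theorem gives a positive Borel measure $\nu$ on $[0,\infty)$ with
$$g(\omega'+\lambda)=\int_{[0,\infty)}e^{-\lambda t}\,d\nu(t),\qquad\lambda>0. \tag{19}$$
Let $\lambda\downarrow0$: by monotone convergence $\nu([0,\infty))=g(\omega')<\infty$. Hence both sides of (19) are analytic for $\operatorname{Re}\lambda>0$, and (19) holds there. Taking $\lambda=\mu-\omega'+in\beta$ we get, for $h=\sum_nc_ne^{in\theta}\ge0$,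
$$\Big\langle\varphi,\sum_nc_nR_nx\Big\rangle=\mu\int_{[0,\infty)}e^{-(\mu-\omega')t}\,h(-\beta t)\,d\nu(t)\ge0 .$$
Let $y=\sum_nc_nR_nx$. For every $\varphi\in E'_+$ we have $\langle\varphi,\operatorname{Im}y\rangle=0$ and $\langle\varphi,\operatorname{Re}y\rangle\ge0$. Real functionals are differences of positive ones, so $\operatorname{Im}y=0$; and $\operatorname{Re}y\ge0$ by Hahn–Banach, since $E_+$ is a closed convex cone. So (P) holds. Theorem A gives $1\in\sigma(\mu R(\mu+in\beta,A))$, and the spectral mapping theorem gives $in\beta\in\sigma(A)$ for all $n$, as in Section 4. $\square$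

**Proof of Theorem C(2).** The cyclic permutation matrix on $\mathbb C^3$, whose spectrum is the set of cube roots of unity, shows what is claimed. If $r=0$, then $r\lambda^n=0=r\lambda\in\sigma(T)$. Otherwise divide by $r$ and assume $r=1$, $\lambda=e^{i\alpha}\in\sigma(T)$. Put $R_n=\lambda^{-n}T$. For $h=\sum_nc_ne^{in\theta}\ge0$ we have $\sum_nc_nR_n=h(-\alpha)T\ge0$, so (P) holds, and $r(R_0)=r(T)=1$. Since $|\lambda|=r(T)$, $\lambda$ is a boundary point of $\sigma(T)$, hence an approximate eigenvalue of $T$, so $1$ is an approximate eigenvalue of $R_1=\lambda^{-1}T$. Theorem A gives $1\in\sigma(\lambda^{-n}T)$, that is, $\lambda^n\in\sigma(T)$. $\square$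

**Proof of Theorem C(3).** If $s(A)+i\beta\in\sigma_{\rm per}(A)$ with $\beta\ne0$, then Theorem B gives $s(A)+i\beta\mathbb Z\subseteq\sigma_{\rm per}(A)$, which is unbounded. $\square$

## 10. The sets that occur as peripheral spectra

**Proof of Theorem C(4), necessity.** Let $\sigma_{\rm per}(A)\ne\emptyset$. Then $a=s(A)\in\mathbb R$ and $\sigma_{\rm per}(A)=a+iB$ with $B\ne\emptyset$. The set $B$ is closed because $\sigma(A)$ is closed, and $\mathbb ZB\subseteq B$ by Theorem B.

**Sufficiency.** *We write down a semigroup for each admissible set.* For $\Sigma=\emptyset$ take the nilpotent left shift on $L^2(0,1)$: $T(t)f(x)=f(x+t)$ if $x+t<1$, and $0$ otherwise. It is positive, and $T(t)=0$ for $t\ge1$, so its growth bound is $-\infty$ and every $\lambda\in\mathbb C$ is in $\rho(A)$. Thus $\sigma(A)=\emptyset$.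

Now let $\Sigma=a+iB$ with $B$ nonempty, closed and $\mathbb ZB\subseteq B$. Choose a countable $B_0\subseteq B$ that is dense in $B$. Let $E=L^2(B_0\times\mathbb T)$ with counting measure times Lebesgue measure, and
$$(T(t)f)(b,\theta)=e^{at}f(b,\theta+bt).$$
These operators are positive. By Fourier series in $\theta$, $E$ is unitarily equivalent to $\ell^2(B_0\times\mathbb Z)$ and $T(t)$ becomes multiplication by $e^{(a+inb)t}$. This is strongly continuous by dominated convergence, and its generator is multiplication by $a+inb$, whose spectrum is the closure of the set of its values. So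
$$\sigma(A)=a+i\,\overline{\bigcup_{n\in\mathbb Z}nB_0}.$$
Since $B_0\subseteq\bigcup_nnB_0\subseteq B$, $B_0$ is dense in $B$ and $B$ is closed, the closure is $B$. All spectral points have real part $a$, so $\sigma_{\rm per}(A)=\sigma(A)=a+iB$. $\blacksquare$
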